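\title{Completely additive functions along two Beatty sequences}

\begin{abstract}
Let $\alpha\neq\beta$ be positive real numbers, at least one of them irrational, and let $f:\mathbb N\to\mathbb R$ be completely additive. We prove that if $f(\lfloor\alpha n\rfloor)-f(\lfloor\beta n\rfloor)$ tends to a limit $C$ as $n\to\infty$, even only along a set of natural density $1$, then $f=\lambda\log$ with $\lambda=C/\log(\alpha/\beta)$. Density $1$ cannot be relaxed to lower density $1-\delta$ for any $\delta>0$. When $\alpha$ and $\beta$ are both rational other solutions can exist, and we determine all of them. The proof reduces the problem to two linear forms, applies Tao's theorem on logarithmically averaged two-point correlations to $e^{i\theta f}$ for every real $\theta$, and then removes the remaining primes one at a time by a shift in $n$.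
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb N$ be the set of positive integers. A function $f:\mathbb N\to\mathbb R$ is \emph{completely additive} if $f(mn)=f(m)+f(n)$ for all $m,n\in\mathbb N$. Its values at the primes may be prescribed freely, and they determine it: $f=\sum_pf(p)v_p$, where $v_p(n)$ is the exponent of the prime $p$ in $n$. In general, then, $f(n)$ reads the factorization of $n$, while $f=\lambda\log$ reads only its size.

Fix distinct positive real numbers $\alpha,\beta$. The integers $\lfloor\alpha n\rfloor$ and $\lfloor\beta n\rfloor$ have ratio tending to $\alpha/\beta$, so for $f=\lambda\log$ the difference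
\[
f(\lfloor\alpha n\rfloor)-f(\lfloor\beta n\rfloor),
\]
which is defined once $\lfloor\alpha n\rfloor,\lfloor\beta n\rfloor\ge1$, tends to $\lambda\log(\alpha/\beta)$. Does convergence of this difference force $f$ to be a multiple of the logarithm? If $\alpha$ and $\beta$ are integers it forces nothing, because the difference is $f(\alpha)-f(\beta)$ for every $n$ and every $f$. But when the integer parts act, they move $\alpha n$ and $\beta n$ by a bounded amount, which leaves the size of the two integers alone and changes their factorizations. One then expects the divisibility of $\lfloor\alpha n\rfloor$ by a prime $p$ to vary in a way that $\lfloor\beta n\rfloor$ cannot follow, so that only a function of the size survives. Conjecture~2 of \cite{UP} makes this precise: \emph{if at least one of $\alpha,\beta$ is irrational and the difference tends to $C$ as $n\to\infty$, then $f=\lambda\log$ with $\lambda=C/\log(\alpha/\beta)$.} The conjecture is known in the case $\alpha=\sqrt2$, $\beta=1$. We prove it for all such $\alpha,\beta$, under a weaker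 hypothesis.

For $X\subset\mathbb N$, the upper and lower densities of $X$ are the upper and lower limits of $\#(X\cap[1,x])/x$ as $x\to\infty$, and the \emph{density} is their common value when they agree. Our hypothesis on $f$ and a real number $C$ is
\begin{equation}\tag{H}\label{eq:H}
f(\lfloor\alpha n\rfloor)-f(\lfloor\beta n\rfloor)\to C\quad\text{as }n\to\infty,\ n\in\mathcal D,\qquad\text{for some }\mathcal D\subset\mathbb N\text{ of density }1.
\end{equation}

\begin{theorem}\label{thm:irr}
Let $\alpha\ne\beta$ be positive real numbers, at least one of which is irrational, and let $f:\mathbb N\to\mathbb R$ be completely additive. If \eqref{eq:H} holds, then $f=\lambda\log$ with $\lambda=C/\log(\alpha/\beta)$. Conversely, each $\lambda\log$ satisfies \eqref{eq:H} with $C=\lambda\log(\alpha/\beta)$.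
\end{theorem}

Taking $\mathcal D=\mathbb N$ gives the conjecture. For rational pairs the answer is different. We use the convention $v_p(0)=\infty$.

\begin{theorem}\label{thm:rat}
Let $\alpha\neq\beta$ be positive rational numbers and let $f:\mathbb N\to\mathbb R$ be completely additive.
\begin{itemize}
\item[(a)] If $\alpha$ and $\beta$ are both integers, then every $f$ satisfies \eqref{eq:H}, with $C=f(\alpha)-f(\beta)$.
\item[(b)] Otherwise write $\alpha=a/d$, $\beta=b/d$ with $d\ge2$ and $\gcd(a,b,d)=1$. Let
\begin{align*}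
E&=\{1\le s<d:\ a\lfloor\beta s\rfloor\ne b\lfloor\alpha s\rfloor\},\\
S&=\{p\text{ prime}:\ v_p(\lfloor\alpha s\rfloor)<v_p(a)\text{ and }v_p(\lfloor\beta s\rfloor)<v_p(b)\text{ for all }s\in E\}.
\end{align*}
Then $E$ is nonempty and $S$ is a finite set of primes dividing $\gcd(a,b)$. Moreover, \eqref{eq:H} holds for some $C$ if and only if $f=\lambda\log+h$ with $\lambda\in\mathbb R$ and $h$ completely additive, $h(p)=0$ for $p\notin S$, and, if $S\ne\emptyset$,
\begin{equation}\label{eq:lin}
h(\lfloor\alpha s\rfloor)-h(\lfloor\beta s\rfloor)=h(a)-h(b)\qquad\text{for all }s\in E.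
\end{equation}
In that case $C=\lambda\log(\alpha/\beta)+h(a)-h(b)$.
\end{itemize}
\end{theorem}

The two sets have a simple meaning, made precise in Section~\ref{sec:rat}. On a residue class $n\equiv s\pmod d$ with $s\notin E$, the integers $\lfloor\alpha n\rfloor$ and $\lfloor\beta n\rfloor$ are in the exact ratio $a:b$, as in part (a). On the classes with $s\in E$ they are not, and $S$ consists of the primes whose exponents in both integers are frozen on each such class. Condition \eqref{eq:lin} is imposed only for $S\ne\emptyset$ because otherwise $h=0$, while $\lfloor\alpha s\rfloor$ or $\lfloor\beta s\rfloor$ may vanish. If $\gcd(a,b)=1$, then $S=\emptyset$ and the only solutions are again the multiples of $\log$.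

\begin{example}\label{ex:rat}
Let $\alpha=\frac32$, $\beta=\frac{15}2$. For $n=2m$ the pair $(\lfloor\alpha n\rfloor,\lfloor\beta n\rfloor)$ is $(3m,15m)$, and for $n=2m+1$ it is $(3m+1,15m+7)$. Thus $v_3(\lfloor\alpha n\rfloor)=v_3(\lfloor\beta n\rfloor)$ for all $n\ge1$, and $f=v_3$ satisfies \eqref{eq:H} with $C=0$. So irrationality in Theorem~\ref{thm:irr} cannot be weakened to ``not both integers''. Here $E=\{1\}$, $S=\{3\}$, and \eqref{eq:lin} reads $0=0$. For $\alpha=\frac32$, $\beta=\frac92$ we again have $E=\{1\}$ and $S=\{3\}$, but \eqref{eq:lin} reads $h(1)-h(4)=h(3)-h(9)$, that is, $0=-h(3)$, and only $\lambda\log$ remains.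
\end{example}

We often transfer a count of integers $m$ to a count of $n$ with $\lfloor\gamma n\rfloor=m$, where $\gamma$ is $\alpha$ or $\beta$. Such $n$ lie in $[m/\gamma,(m+1)/\gamma)$, so there are at most $1/\gamma+1$ of them. Hence, for $X\subset\mathbb N\cup\{0\}$ and $x\ge1$,
\begin{equation}\label{eq:mult}
\#\{n\le x:\lfloor\gamma n\rfloor\in X\}\le\Big(\frac1\gamma+1\Big)\#(X\cap[0,\gamma x]).
\end{equation}
In particular $\lfloor\gamma n\rfloor=0$ for only finitely many $n$, and for $q\in\mathbb N$ the set of $n$ with $q\mid\lfloor\gamma n\rfloor$ has upper density at most $(1+\gamma)/q$.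

\begin{remark}[Density $1$ is needed]\label{rem:sharp}
Let $f=v_p$. Then $f(\lfloor\alpha n\rfloor)-f(\lfloor\beta n\rfloor)=0$ unless $p$ divides $\lfloor\alpha n\rfloor$ or $\lfloor\beta n\rfloor$, and by \eqref{eq:mult} these $n$ have upper density at most $(2+\alpha+\beta)/p$. Since $p$ may be as large as we like and $v_p$ is not a multiple of $\log$, density $1$ in Theorem~\ref{thm:irr} cannot be replaced by lower density at least $1-\delta$, for any $\delta>0$.
\end{remark}

The proof has four steps. First, \eqref{eq:H} is converted into a relation $f(Pw+c_1)-f(Pw+c_2)\to0$ between two linear forms, valid for a positive proportion of $w$ (Section~\ref{sec:forms}). Second, Tao's correlation theorem shows that for every real $\theta$ the multiplicative function $e^{i\theta f}$ is close, on average over primes, to some $n^{it}$ (Section~\ref{sec:pret}). Third, these approximations are glued into $f=\lambda\log+h$ with $\sum_p\min(1,h(p)^2)/p<\infty$ (Section~\ref{sec:log}). Fourth, such an $h$ behaves like a function supported on finitely many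 primes, and a shift $n\mapsto n+l$ isolates any one of them (Section~\ref{sec:shift}). Up to this point we use only that $\alpha$ and $\beta$ are not both integers. The two theorems part ways in the choice of the shift, in Sections~\ref{sec:irr} and~\ref{sec:rat}. The first and fourth steps are elementary, and we begin by carrying them out by hand in one case.

\section{The case $\alpha=\sqrt2$, $\beta=1$}\label{sec:model}

Write $\{x\}=x-\lfloor x\rfloor$. In this section we use that $\{\gamma n+\delta\}$ is equidistributed in $[0,1)$ for irrational $\gamma$.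

\subsection*{Eliminating one sequence}
Suppose that $f(\lfloor\sqrt2\,n\rfloor)-f(n)\to C$. The two arguments have an irrational ratio, whereas the available results on multiplicative functions concern linear forms in one variable. The remedy is to use the relation at two values of $n$ that differ by a fixed factor, so that $f(n)$ cancels. Let $r$ be such that $\sqrt2\,r=w+\sigma$ with $w\in\mathbb Z$ and $|\sigma|<0.08$; these $r$ have density $0.16$. Since $\sqrt2=1.414\ldots$ and $3\sqrt2=4.242\ldots$,
\[
\lfloor\sqrt2(r+1)\rfloor=w+\lfloor\sqrt2+\sigma\rfloor=w+1,\qquad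
\lfloor\sqrt2(3r+3)\rfloor=3w+\lfloor3\sqrt2+3\sigma\rfloor=3w+4 .
\]
The hypothesis at $n=r+1$ and at $n=3r+3$ gives
\[
f(w+1)-f(r+1)\to C,\qquad f(3w+4)-f(3)-f(r+1)\to C .
\]
Subtracting, and using $f(3)+f(w+1)=f(3w+3)$, we obtain $f(3w+4)-f(3w+3)\to0$ along a positive proportion of the integers $w$. The choice of the multiplier matters: $n=2r+2$ gives $\lfloor\sqrt2\,n\rfloor=2w+2$ and the empty relation $f(2w+2)-f(2w+2)\to0$.

\subsection*{Isolating one prime}
The analytic steps will reduce the problem to functions that are essentially supported on finitely many primes. Take $h=h(2)v_2+h(3)v_3$, suppose that $h(\lfloor\sqrt2\,n\rfloor)-h(n)\to C$ along a set $\mathcal D$ of density $1$, and let us show that $h(2)=0$. Looking at $n$ with unusual $2$-adic behavior is not enough, since the prime $3$ might compensate. We therefore compare $n$ with $n+l$, for a shift $l$ that is invisible to the prime $3$ and visible to the prime $2$.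

From $2\cdot169^2-239^2=1$ we get $169\sqrt2-239=1/(169\sqrt2+239)<1/477$. Put $l=27\cdot169$ and $a=27\cdot239$, so that $0<\sqrt2\,l-a<0.06$, both $l$ and $a$ are divisible by $27$, and $a$ is odd. Consider three conditions on $n$.
\begin{itemize}
\item[(i)] $\lfloor\sqrt2(n+l)\rfloor=\lfloor\sqrt2\,n\rfloor+a$. This fails only if $\{\sqrt2\,n\}>0.94$, on a set of density $0.06$.
\item[(ii)] $27\nmid n$ and $27\nmid\lfloor\sqrt2\,n\rfloor$. By \eqref{eq:mult} this fails on a set of upper density at most $(2+\sqrt2)/27<0.13$.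
\item[(iii)] $n$ is odd and $\lfloor\sqrt2\,n\rfloor$ is even. For $n=2m+1$ the second condition says $\{\sqrt2\,m+\sqrt2/2\}<\frac12$, so (iii) holds on a set of density $\frac14$.
\end{itemize}
As $\frac14>0.06+0.13$, infinitely many $n$ satisfy all three conditions and have $n,n+l\in\mathcal D$. For such $n$, adding a multiple of $27$ to an integer not divisible by $27$ does not change $v_3$, so
\[
\big(h(\lfloor\sqrt2(n+l)\rfloor)-h(n+l)\big)-\big(h(\lfloor\sqrt2\,n\rfloor)-h(n)\big)=h(2)V(n),
\]
where $V(n)=v_2(\lfloor\sqrt2\,n\rfloor+a)-v_2(\lfloor\sqrt2\,n\rfloor)-v_2(n+l)+v_2(n)$. By (iii), the first and last terms of $V(n)$ vanish and the second is at most $-1$, so $V(n)\le-1$. The left side tends to $C-C=0$. Hence $h(2)=0$.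

Everything rested on $a$ being odd. For $\alpha=\frac32$, $\beta=\frac{15}2$ and the prime $3$, the shifts that make $\alpha l$ and $\beta l$ close to integers are $l=2m$, and they add $3m$ and $15m$ to the two sequences. Both are divisible by $3$, the argument breaks down, and indeed $v_3$ is a solution by Example~\ref{ex:rat}. Lemma~\ref{lem:torsion} shows that irrationality always provides a shift that the given prime can see.

\section{Tools}\label{sec:tools}

Throughout, $p$ denotes a prime, $\|x\|$ is the distance from $x$ to $\mathbb Z$, and $\mathbb T=\mathbb R/\mathbb Z$. The \emph{denominator} of a rational number is its denominator in lowest terms. Upper density is subadditive, and $X$ and $\{n:n+l\in X\}$ have the same upper density.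

A function $g:\mathbb N\to\mathbb C$ is multiplicative if $g(mn)=g(m)g(n)$ for coprime $m,n$. A Dirichlet character is a periodic function $\chi$ with $\chi(mn)=\chi(m)\chi(n)$ for all $m,n$ and $\chi(1)=1$ that vanishes exactly at the integers not coprime to its modulus. The deepest ingredient of the proof says that two bounded multiplicative functions have small logarithmic correlation along two independent linear forms, unless the first of them agrees at most primes with some $\chi(n)n^{it}$.

\begin{theorem}[Tao {\cite[Theorem 1.3]{Tao}}]\label{thm:tao}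
Let $q_1,q_2\in\mathbb N$ and $c_1,c_2\in\mathbb Z$ with $q_1c_2\ne q_2c_1$, let $\varepsilon>0$, and let $A$ be sufficiently large depending on $\varepsilon,q_1,q_2,c_1,c_2$. Let $x\ge\omega\ge A$, and let $g_1,g_2$ be multiplicative with $|g_1|,|g_2|\le1$ and
\[
\sum_{p\le x}\frac{1-\mathrm{Re}\,g_1(p)\overline{\chi(p)}p^{-it}}p\ge A
\]
for all Dirichlet characters $\chi$ of period at most $A$ and all real $t$ with $|t|\le Ax$. Then
\[
\Big|\sum_{x/\omega<n\le x}\frac{g_1(q_1n+c_1)\,g_2(q_2n+c_2)}n\Big|\le\varepsilon\log\omega .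
\]
\end{theorem}

We also use the following facts.
\begin{description}
\item[Richert's bound \cite{Richert}] $\zeta(1+it)\ll(\log|t|)^{2/3}$ for real $t$ with $|t|\ge3$.
\item[Mertens' estimates] $\sum_{p\le x}1/p=\log\log x+c+o(1)$ for a constant $c$, and $\sum_{p\le x}(\log p)/p=\log x+O(1)$.
\item[Tur\'an--Kubilius inequality] For real numbers $c_p$ and $y\ge2$, with an absolute implied constant,
\[
\sum_{m\le y}\Big(\sum_{p\mid m}c_p-\sum_{p\le y}\frac{c_p}p\Big)^2\ll y\sum_{p\le y}\frac{c_p^2}p .
\]
\item[Phragm\'en--Lindel\"of principle] If $Z$ is holomorphic in $\mathrm{Re}\,s>1$, continuous on $\mathrm{Re}\,s\ge1$, bounded on $\mathrm{Re}\,s=1$, and $Z(s)=O(1+|s|^{1/2})$ on $\mathrm{Re}\,s\ge1$, then $Z$ is bounded on $\mathrm{Re}\,s\ge1$.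
\item[Weyl equidistribution] If $\gamma$ is irrational and $I\subset[0,1)$ is an interval, then $\{n:\{\gamma n\}\in I\}$ has density equal to the length of $I$.
\item[Closed subgroups of $\mathbb T^2$] If $\Gamma$ is an infinite closed subgroup of $\mathbb T^2$, then its identity component $\Gamma^0$ is either $\mathbb T^2$ or a circle $\{(ut,u't):t\in\mathbb T\}$ with coprime integers $u,u'$.
\end{description}

In Section~\ref{sec:model} equidistribution supplied many $r$ with $\sqrt2\,r$ near an integer. For two numbers at once, with no assumption on their independence, the pigeonhole principle gives enough. Call $X\subset\mathbb N$ \emph{syndetic} with constant $L\in\mathbb N$ if $X$ meets every block of $L$ consecutive sufficiently large integers. Such a set has lower density at least $1/L$.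

\begin{lemma}\label{lem:bohr}
For all real $\xi,\xi'$ and all $\eta>0$, the set $\{r\ge1:\|\xi r\|<\eta,\ \|\xi'r\|<\eta\}$ is syndetic.
\end{lemma}

\begin{proof}
Partition $\mathbb T^2$ into half-open boxes of side $1/N\le\eta$. For each box $B$ that contains some point $(\xi n,\xi'n)$ with $n\ge1$, let $n_B$ be the least such $n$, and let $L$ be the largest of the $n_B$. If $n>L$ and $(\xi n,\xi'n)\in B$, then the points with indices $n$ and $n_B$ lie in the same box, so $r=n-n_B$ belongs to the set, and $n-L\le r\le n-1$.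
\end{proof}

The next lemma says that such $r$ act on the sequence $\lfloor\gamma n\rfloor$ as exact translations.

\begin{lemma}\label{lem:floor}
Let $\gamma>0$ be real and $b,j\in\mathbb N$. There is $\eta_0>0$ such that $\lfloor\gamma(br+j)\rfloor=bw+\lfloor\gamma j\rfloor$ whenever $r\in\mathbb N$, $w\in\mathbb Z$ and $|\gamma r-w|<\eta_0$.
\end{lemma}

\begin{proof}
With $\sigma=\gamma r-w$ we have $\lfloor\gamma(br+j)\rfloor=bw+\lfloor\gamma j+b\sigma\rfloor$. If $\gamma$ is rational with denominator $e$, take $\eta_0=1/e$; then $\sigma$ is a multiple of $1/e$ with $|\sigma|<1/e$, so $\sigma=0$. If $\gamma$ is irrational, take $\eta_0=\|\gamma j\|/b>0$; then $|b\sigma|<\|\gamma j\|$, so $\gamma j+b\sigma$ and $\gamma j$ lie between the same consecutive integers.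
\end{proof}

\section{Reduction to two linear forms}\label{sec:forms}

In Sections~\ref{sec:forms}--\ref{sec:shift}, $\alpha\ne\beta$ are positive and \emph{not both integers}, and $f$ is a completely additive function satisfying \eqref{eq:H}. We first find the analogue of the pair $n=r+1$, $n=3r+3$. The following lemma, which does not involve $f$, is the only place where ``not both integers'' is used.

\begin{lemma}\label{lem:j}
There are $j_1,j_2\ge1$ such that $a_i=\lfloor\alpha j_i\rfloor$ and $b_i=\lfloor\beta j_i\rfloor$ $(i=1,2)$ are all at least $1$ and $a_1b_2\ne a_2b_1$.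
\end{lemma}

\begin{proof}
Otherwise $\lfloor\alpha j\rfloor/\lfloor\beta j\rfloor$ equals a constant $c$ for all $j\ge j_0$. Then $c$ is rational, $c=\alpha/\beta\ne1$ by letting $j\to\infty$, and subtracting $\lfloor\alpha j\rfloor=c\lfloor\beta j\rfloor$ from $\alpha j=c\beta j$ gives $\{\alpha j\}=c\{\beta j\}$ for $j\ge j_0$. Since $\alpha/\beta$ is rational, $\alpha$ and $\beta$ are both irrational or both rational. If both are irrational, then $\{\alpha j\}$ and $\{\beta j\}$ each have supremum $1$ over $j\ge j_0$, so $c=1$, a contradiction. If both are rational, with denominators $e_\alpha$ and $e_\beta$, then the sets of values are $\{k/e_\alpha:0\le k<e_\alpha\}$ and $\{k/e_\beta:0\le k<e_\beta\}$, and $x\mapsto cx$ maps the second bijectively onto the first. Hence $e_\alpha=e_\beta=e$, and comparing maxima gives $(e-1)/e=c(e-1)/e$. So $e=1$ and both numbers are integers, again a contradiction.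
\end{proof}

\begin{proposition}\label{prop:forms}
There are $P,c_1,c_2,L\in\mathbb N$ with $c_1\ne c_2$ and a set $W\subset\mathbb N$ such that
\begin{equation}\label{eq:forms}
f(Pw+c_1)-f(Pw+c_2)\to0\qquad(w\to\infty,\ w\in W),
\end{equation}
and such that for each fixed $\omega>1$ and all sufficiently large $x$,
\begin{equation}\label{eq:mass}
\sum_{w\in W,\ x/\omega<w\le x}\frac1w\ \ge\ \frac{\log\omega}{2L}.
\end{equation}
\end{proposition}

\begin{proof}
Take $j_i,a_i,b_i$ as in Lemma~\ref{lem:j}. Let $0<\eta<\frac12$ be smaller than the four numbers $\eta_0$ given by Lemma~\ref{lem:floor} for $\gamma\in\{\alpha,\beta\}$ and $(b,j)=(b_i,j_i)$, and let $\mathcal B=\{r\ge1:\|\alpha r\|<\eta,\ \|\beta r\|<\eta\}$. For $r\in\mathcal B$ let $w$ and $u$ be the integers nearest to $\alpha r$ and $\beta r$, and put $n_i=b_ir+j_i$. The multiplier $b_i$ is chosen so that the second sequence factors: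
\[
\lfloor\alpha n_i\rfloor=b_iw+a_i,\qquad\lfloor\beta n_i\rfloor=b_iu+b_i=b_i(u+1)\qquad(i=1,2).
\]
If $r\to\infty$ with $n_1,n_2\in\mathcal D$, then \eqref{eq:H} and complete additivity give $f(b_iw+a_i)-f(b_i)-f(u+1)\to C$ for $i=1,2$. In the difference of these two relations $f(u+1)$ cancels, and
\[
f(b_2)+f(b_1w+a_1)-f(b_1)-f(b_2w+a_2)=f(b_1b_2w+a_1b_2)-f(b_1b_2w+a_2b_1).
\]
So \eqref{eq:forms} holds with $P=b_1b_2$, $c_1=a_1b_2$, $c_2=a_2b_1$, where $W$ is the set of $w\ge1$ that arise from at least one $r\in\mathcal B$ with $n_1,n_2\in\mathcal D$.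

To prove \eqref{eq:mass}, let $W_0\supset W$ be the set of $w\ge1$ that arise from some $r\in\mathcal B$. By Lemma~\ref{lem:bohr}, consecutive large elements of $\mathcal B$ differ by at most some $N_1$, so the corresponding $w$ differ by at most $\alpha N_1+1$. Thus $W_0$ is syndetic, with some constant $L$. Put $y_k=x/\omega+kL$ and let $m$ be the integer with $y_m\le x<y_{m+1}$. For large $x$, each block $(y_k,y_{k+1}]$ with $0\le k<m$ contains some $w\in W_0$, and $1/w\ge1/y_{k+1}\ge L^{-1}\int_{y_{k+1}}^{y_{k+2}}dt/t$. Summing over $k$,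
\[
\sum_{w\in W_0,\ x/\omega<w\le x}\frac1w\ \ge\ \frac1L\log\frac{x}{x/\omega+L}=\frac1L\Big(\log\omega-\log\Big(1+\frac{L\omega}x\Big)\Big)\ \ge\ \frac{\log\omega}L-\frac\omega x .
\]
If $w\in W_0\setminus W$ and $w\le x$, pick $r\in\mathcal B$ that gives $w$. Then $r\le(x+1)/\alpha$, and $b_1r+j_1\notin\mathcal D$ or $b_2r+j_2\notin\mathcal D$. Distinct $w$ come from distinct $r$, and $\mathbb N\setminus\mathcal D$ has density $0$, so there are $o(x)$ such $w$. Those with $w>x/\omega$ contribute at most $(\omega/x)\,o(x)=o(1)$ to the sum, and \eqref{eq:mass} follows.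
\end{proof}

\section{Comparison of $e^{i\theta f}$ with $n^{it}$}\label{sec:pret}

To apply Theorem~\ref{thm:tao} we exponentiate: for real $\theta$, the function $g_\theta=e^{i\theta f}$ is multiplicative of modulus $1$. Its disagreement with $n^{it}$ on the primes up to $x$ is measured by
\[
\mathbb D_x(\theta,t)=\Big(\sum_{p\le x}\frac{1-\cos(\theta f(p)-t\log p)}p\Big)^{1/2}\qquad(\theta,t\in\mathbb R).
\]
This quantity is nondecreasing in $x$, and $\mathbb D_x(-\theta,-t)=\mathbb D_x(\theta,t)$. Since $1-\cos u=\frac12|1-e^{iu}|^2$ and $|1-e^{i(u+u')}|\le|1-e^{iu}|+|1-e^{iu'}|$, Minkowski's inequality gives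
\begin{equation}\label{eq:tri}
\mathbb D_x(\theta+\theta',t+t')\le\mathbb D_x(\theta,t)+\mathbb D_x(\theta',t'),
\end{equation}
and in particular $\mathbb D_x(k\theta,kt)\le k\,\mathbb D_x(\theta,t)$ for $k\in\mathbb N$. The trivial bound for $\mathbb D_x^2$ is of order $\log\log x$, so a bound independent of $x$ is strong information.

\begin{proposition}\label{prop:pret}
There are constants $C_2,C_3$, independent of $\theta$, such that for every $\theta\in\mathbb R$ there is $x(\theta)$ with the following property: for all $x\ge x(\theta)$, some real $t$ satisfies $|t|\le C_3x$ and $\mathbb D_x(\theta,t)\le C_2$.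
\end{proposition}

There are two obstacles. By \eqref{eq:forms}, the product $g_\theta(Pn+c_1)\overline{g_\theta(Pn+c_2)}$ is near $1$ for $n\in W$, but nothing is known off $W$, and those $n$ may cancel the contribution of $W$. We therefore replace $e^{i\theta u}$ by a Fej\'er kernel, which is nonnegative, so that the $n\notin W$ can only help. The price is that we obtain a large correlation for $g_{k\tau}$ with a bounded $k$ that we do not control. The second obstacle is the character $\chi$, which we do not control either. Both are removed by raising to a fixed power that all possible $k$ and all possible orders of $\chi(p)$ divide; nothing is lost, because every real $\theta$ is that fixed multiple of some real $\tau$.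

\begin{proof}
Take $P,c_1,c_2,L,W$ from Proposition~\ref{prop:forms}. Put $J=16L$ and $\varepsilon=1/(16L)$, and let $A\ge3$ be an integer that is admissible in Theorem~\ref{thm:tao} for this $\varepsilon$ and the forms $Pn+c_1$, $Pn+c_2$, which satisfy $Pc_2\ne Pc_1$. Put $\omega=A$ and $R=A!$. None of these depends on $\theta$.

Fix $\tau\in\mathbb R$. For $k\in\mathbb Z$ let
\[
T_k=\sum_{x/\omega<n\le x}\frac{g_{k\tau}(Pn+c_1)\overline{g_{k\tau}(Pn+c_2)}}n ,
\]
and let
\[
\Phi(u)=\Big|\frac1J\sum_{j=0}^{J-1}e^{ij\tau u}\Big|^2=\sum_{|k|<J}\gamma_ke^{ik\tau u},\qquad\gamma_k=\frac{J-|k|}{J^2}.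
\]
Then $\Phi\ge0$, the $\gamma_k$ are positive with $\sum_k\gamma_k=\Phi(0)=1$, and $\Phi(u)\ge\frac12$ for $|u|$ small in terms of $\tau$. By \eqref{eq:forms} and \eqref{eq:mass}, for $x$ large in terms of $\tau$,
\[
\sum_{|k|<J}\gamma_kT_k=\sum_{x/\omega<n\le x}\frac{\Phi\big(f(Pn+c_1)-f(Pn+c_2)\big)}n\ \ge\ \frac12\sum_{w\in W,\ x/\omega<w\le x}\frac1w\ \ge\ \frac{\log\omega}{4L}.
\]
The term $k=0$ carries no information, but it is small: $T_0\le\log\omega+\omega/x\le2\log\omega$ for large $x$, so $\gamma_0T_0\le(2/J)\log\omega=(\log\omega)/(8L)$. Hence $\sum_{k\ne0}\gamma_k|T_k|\ge(\log\omega)/(8L)$, and some $k\neq0$ has $|T_k|\ge(\log\omega)/(8L)>\varepsilon\log\omega$. As $T_{-k}=\overline{T_k}$, we may take $1\le k<J$.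

Theorem~\ref{thm:tao}, applied to $g_1=g_{k\tau}$ and $g_2=\overline{g_{k\tau}}$, now yields a character $\chi$ of period $q\le A$ and a real $t$ with $|t|\le Ax$ such that
\[
\sum_{p\le x}\frac{1-\mathrm{Re}\,z_p}p<A,\qquad z_p=g_{k\tau}(p)\overline{\chi(p)}p^{-it}.
\]
All terms are nonnegative. Let $p\nmid q$. By Euler's theorem $\chi(p)^{\varphi(q)}=\chi(p^{\varphi(q)})=\chi(1)=1$, and $\varphi(q)\le A$ divides $R$, so $\chi(p)^R=1$. Thus $|z_p|=1$ and $z_p^R=e^{i(Rk\tau f(p)-Rt\log p)}$. For $|z|=1$ we have $|1-z^R|\le R|1-z|$, which by $|1-z|^2=2(1-\mathrm{Re}\,z)$ means $1-\mathrm{Re}\,z^R\le R^2(1-\mathrm{Re}\,z)$. So the primes $p\nmid q$ contribute at most $R^2A$ to $\mathbb D_x(Rk\tau,Rt)^2$. The primes $p\mid q$ satisfy $p\le A$ and contribute at most $2A$. Therefore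
\[
\mathbb D_x(Rk\tau,Rt)\le C_1:=(R^2A+2A)^{1/2}.
\]
Multiplying both arguments by the integer $J!/k$ gives $\mathbb D_x(R\,J!\,\tau,t')\le J!\,C_1$ with $|t'|\le R\,J!\,Ax$. Given $\theta$, apply this with $\tau=\theta/(R\,J!)$, and take $C_2=J!\,C_1$ and $C_3=R\,J!\,A$.
\end{proof}

\section{Splitting off the logarithm}\label{sec:log}

The number $t$ in Proposition~\ref{prop:pret} depends on $x$ and $\theta$, and a priori it may be as large as $x$. We want to show that it is close to $\theta\lambda$ for a single $\lambda$. If two values $t,t'$ work for the same $\theta$ and $x$, then $\mathbb D_x(0,t-t')$ is bounded by \eqref{eq:tri}, that is, $p^{i(t-t')}$ is near $1$ for most primes $p\le x$. The next lemma, which does not involve $f$, shows that this happens only for the trivial reason that $|t-t'|\log x$ is bounded.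

\begin{lemma}\label{lem:zeta}
For each $B$ there are $B'$ and $x_B$ such that $x\ge x_B$, $|t|\le x^3$ and $\mathbb D_x(0,t)\le B$ imply $|t|\le B'/\log x$.
\end{lemma}

\begin{proof}
Let $x\ge3$ and $\sigma_x=1+1/\log x$. All implied constants are absolute. The Euler product gives $\log|\zeta(\sigma_x+it)|=\mathrm{Re}\sum_pp^{-\sigma_x-it}+O(1)$, the higher prime powers contributing at most $\sum_p1/(p(p-1))$. By Mertens' estimates,
\[
\sum_{p\le x}\Big(\frac1p-\frac1{p^{\sigma_x}}\Big)\le\sum_{p\le x}\frac{\log p}{p\log x}=O(1),\qquad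
\sum_{p>x}\frac1{p^{\sigma_x}}\le\sum_{j\ge0}e^{-2^j}\!\!\sum_{x^{2^j}<p\le x^{2^{j+1}}}\frac1p=O(1).
\]
Hence $\sum_{p\le x}\cos(t\log p)/p=\log|\zeta(\sigma_x+it)|+O(1)$ uniformly in $t$, and
\begin{equation}\label{eq:Dzeta}
\mathbb D_x(0,t)^2=\log\log x-\log|\zeta(\sigma_x+it)|+O(1).
\end{equation}
So we need upper bounds for $\zeta$. For $\mathrm{Re}\,s\ge1$, $s\ne1$, and $N=\lceil|s|\rceil$, the three terms in
\[
\zeta(s)=\sum_{n\le N}n^{-s}+\frac{N^{1-s}}{s-1}-s\int_N^\infty\frac{\{u\}}{u^{s+1}}\,du
\]
have modulus at most $1+\log N$, $1/|s-1|$ and $|s|/N\le1$. Since $|s-1|\le|s|$ and $|s|\ge1$,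
\begin{equation}\label{eq:zetatriv}
\Big|\frac{(s-1)\zeta(s)}s\Big|\le3+\log\lceil|s|\rceil\qquad(\mathrm{Re}\,s\ge1).
\end{equation}

If $0<|t|\le3$, then \eqref{eq:zetatriv} gives $|\zeta(\sigma_x+it)|\ll1/|t|$, so $B^2\ge\log(|t|\log x)-O(1)$ by \eqref{eq:Dzeta}, which is the claim.

It remains to exclude $3\le|t|\le x^3$. Here \eqref{eq:zetatriv} gives only $|\zeta(\sigma_x+it)|\ll\log x$, which makes \eqref{eq:Dzeta} empty; an exponent below $1$ is needed, and Richert's bound provides it on the line $\mathrm{Re}\,s=1$. To carry it to $\mathrm{Re}\,s=\sigma_x$, consider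
\[
Z(s)=\frac{(s-1)\zeta(s)}{s\,(\log(s+2))^{2/3}}
\]
with principal branches. For $\mathrm{Re}\,s\ge1$ we have $\mathrm{Re}\log(s+2)=\log|s+2|\ge\log3$, so $Z$ is holomorphic in $\mathrm{Re}\,s>1$ and continuous on $\mathrm{Re}\,s\ge1$, and $Z(s)\ll\log(|s|+2)$ by \eqref{eq:zetatriv}. On $\mathrm{Re}\,s=1$ it is bounded, by continuity for $|\mathrm{Im}\,s|\le3$ and by Richert's bound for $|\mathrm{Im}\,s|\ge3$. By the Phragm\'en--Lindel\"of principle $Z$ is bounded on $\mathrm{Re}\,s\ge1$. For $s=\sigma_x+it$ with $3\le|t|\le x^3$ we have $|s/(s-1)|\le\frac43$ and $|\log(s+2)|\le\log|s+2|+\frac\pi2\ll\log x$, so $|\zeta(s)|\ll(\log x)^{2/3}$. Then \eqref{eq:Dzeta} gives $\mathbb D_x(0,t)^2\ge\frac13\log\log x-O(1)$, which exceeds $B^2$ for large $x$.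
\end{proof}

\begin{proposition}\label{prop:log}
There is $\lambda\in\mathbb R$ such that $h=f-\lambda\log$ satisfies
\[
\sum_p\frac{\min(1,h(p)^2)}p<\infty .
\]
\end{proposition}

\begin{proof}
\emph{Removing the dependence on $x$.} Fix $\theta$, and for $x\ge x(\theta)$ let $t_x$ be as in Proposition~\ref{prop:pret}. Let $x$ be large and $x\le y\le x^2$. Then $\mathbb D_x(\theta,t_y)\le\mathbb D_y(\theta,t_y)\le C_2$, so $\mathbb D_x(0,t_x-t_y)\le2C_2$ by \eqref{eq:tri}, while $|t_x-t_y|\le C_3(x+x^2)\le x^3$. Lemma~\ref{lem:zeta} gives $|t_x-t_y|\le C_4/\log x$ with $C_4$ independent of $\theta$. For arbitrary $y\ge x$ we pass from $x$ to $y$ through $x,x^2,x^4,\dots$ and obtain $|t_x-t_y|\le\sum_{j\ge0}C_4/(2^j\log x)=2C_4/\log x$. So $t_x$ converges to a limit $\lambda(\theta)$ as $x\to\infty$, and $|t_x-\lambda(\theta)|\le2C_4/\log x$. An error of this size is harmless: by $1-\cos u\le u^2/2$ and Mertens' estimate,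
\[
\mathbb D_x(0,\lambda(\theta)-t_x)^2\le\frac{2C_4^2}{\log^2x}\sum_{p\le x}\frac{\log^2p}p\le\frac{2C_4^2}{\log x}\sum_{p\le x}\frac{\log p}p\ll C_4^2 .
\]
By \eqref{eq:tri}, $\mathbb D_x(\theta,\lambda(\theta))\le C_5$ for all large $x$, and hence for all $x$ by monotonicity, with $C_5$ independent of $\theta$.

\emph{Linearity in $\theta$.} For real $\theta,\theta'$ put $s=\lambda(\theta+\theta')-\lambda(\theta)-\lambda(\theta')$. By \eqref{eq:tri},
\[
\mathbb D_x(0,s)\le\mathbb D_x(\theta+\theta',\lambda(\theta+\theta'))+\mathbb D_x(-\theta,-\lambda(\theta))+\mathbb D_x(-\theta',-\lambda(\theta'))\le3C_5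
\]
for all $x$. Letting $x\to\infty$ in Lemma~\ref{lem:zeta} gives $s=0$. Thus $\theta\mapsto\lambda(\theta)$ is additive, and $\lambda(\theta)=\theta\lambda$ for rational $\theta$, where $\lambda=\lambda(1)$. With $h=f-\lambda\log$ this means
\[
\sum_{p\le y}\frac{1-\cos(\theta h(p))}p\le C_5^2\qquad(\theta\in\mathbb Q,\ y\ge2).
\]

\emph{Averaging over $\theta$.} A single $\theta$ controls $h(p)$ only modulo $2\pi/\theta$. Because $C_5$ does not depend on $\theta$, we may average over $\theta=j/N$, $1\le j\le N$. For fixed $y$, as $N\to\infty$ these Riemann sums give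
\[
\sum_{p\le y}\frac1p\int_0^1\big(1-\cos(\theta h(p))\big)\,d\theta=\sum_{p\le y}\frac1p\Big(1-\frac{\sin h(p)}{h(p)}\Big)\le C_5^2 ,
\]
with $(\sin u)/u=1$ at $u=0$. Finally $1-(\sin u)/u\ge\frac18\min(1,u^2)$. For $|u|\le1$ the left side is at least $u^2/6-u^4/120\ge u^2/8$. For $|u|\ge1$, the even function $(\sin u)/u$ decreases on $[1,\pi]$ and is at most $1/\pi$ beyond, so the left side is at least $1-\max(\sin1,1/\pi)>\frac18$. Hence the series in the statement is at most $8C_5^2$.
\end{proof}

\section{Small primes and shifts}\label{sec:shift}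

Fix $\lambda$ and $h$ as in Proposition~\ref{prop:log}. The function $h$ is completely additive, and since $\log\lfloor\alpha n\rfloor-\log\lfloor\beta n\rfloor\to\log(\alpha/\beta)$,
\begin{equation}\label{eq:Hh}
h(\lfloor\alpha n\rfloor)-h(\lfloor\beta n\rfloor)\to C':=C-\lambda\log(\alpha/\beta)\qquad(n\to\infty,\ n\in\mathcal D).
\end{equation}
Proposition~\ref{prop:log} says nothing about an individual prime: $h=v_p$ satisfies its conclusion. So far we have used \eqref{eq:H} only on a set of positive density, and Remark~\ref{rem:sharp} shows that the full density must now come in. The convergent series lets us discard the large primes. Put $\kappa=2+\alpha+\beta$ and, for $n$ with $\lfloor\alpha n\rfloor,\lfloor\beta n\rfloor\ge1$,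
\[
F_z(n)=\sum_{p\le z}h(p)\big(v_p(\lfloor\alpha n\rfloor)-v_p(\lfloor\beta n\rfloor)\big).
\]

\begin{proposition}\label{prop:trunc}
For every $\varepsilon\in(0,1)$ there is $z_0(\varepsilon)$ such that for each $z\ge z_0(\varepsilon)$ the set of $n$ with $|F_z(n)-C'|>4\varepsilon$ has upper density at most $\kappa\varepsilon$.
\end{proposition}

\begin{proof}
Let $h_{>z}(m)=\sum_{p>z}h(p)v_p(m)$ be the part of $h$ that comes from large primes. It need not be small, since $\sum_ph(p)/p$ may diverge, but it concentrates around a mean that varies slowly. Put $c_p=h(p)$ if $p>z$ and $|h(p)|\le1$, and $c_p=0$ otherwise, and let $\mu_z(y)=\sum_{p\le y}c_p/p$. We have $h_{>z}(m)=\sum_{p\mid m}c_p$ unless $m$ is divisible by some $p>z$ with $|h(p)|>1$ or by $p^2$ for some $p>z$. At most $y/q$ integers $1\le m\le y$ are divisible by $q$. By this, the Tur\'an--Kubilius inequality and Chebyshev's inequality, the number of $m\le y$ with $|h_{>z}(m)-\mu_z(y)|>\varepsilon$ is at most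
\[
y\Big(\sum_{p>z,\ |h(p)|>1}\frac1p+\sum_{p>z}\frac1{p^2}+O(\varepsilon^{-2})\sum_{p>z,\ |h(p)|\le1}\frac{h(p)^2}p\Big)\qquad(y\ge2).
\]
The three sums are tails of convergent series, by Proposition~\ref{prop:log} for the first and third, so this is at most $\varepsilon y$ for $z\ge z_0(\varepsilon)$.

Take $y=\alpha x$ and $y=\beta x$ and apply \eqref{eq:mult}. For all but $(1+\alpha)\varepsilon x+(1+\beta)\varepsilon x+O(1)$ integers $n\le x$,
\[
|h_{>z}(\lfloor\alpha n\rfloor)-\mu_z(\alpha x)|\le\varepsilon,\qquad|h_{>z}(\lfloor\beta n\rfloor)-\mu_z(\beta x)|\le\varepsilon .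
\]
Also $|\mu_z(\alpha x)-\mu_z(\beta x)|$ is at most the sum of $1/p$ over the primes between $\alpha x$ and $\beta x$, which is $|\log\log(\alpha x)-\log\log(\beta x)|+o(1)=o(1)$, hence at most $\varepsilon$ for large $x$. By \eqref{eq:Hh}, $|h(\lfloor\alpha n\rfloor)-h(\lfloor\beta n\rfloor)-C'|\le\varepsilon$ for all but $o(x)$ integers $n\le x$. Since
\[
F_z(n)=h(\lfloor\alpha n\rfloor)-h(\lfloor\beta n\rfloor)-h_{>z}(\lfloor\alpha n\rfloor)+h_{>z}(\lfloor\beta n\rfloor),
\]
the four bounds give $|F_z(n)-C'|\le4\varepsilon$ for all but $\kappa\varepsilon x+o(x)$ integers $n\le x$.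
\end{proof}

Now we are in the situation of Section~\ref{sec:model}: finitely many primes and a quantity that is almost constant. A shift that adds to both sequences a multiple of a high power of every small prime other than $p_0$ leaves only $p_0$, and since valuations are integers, an approximate equality becomes an exact one.

\begin{lemma}\label{lem:shift}
Let $p_0$ be a prime with $h(p_0)\ne0$, write $v=v_{p_0}$, and let $0<\varepsilon<\min(1,|h(p_0)|/8)$. There is $q\in\mathbb N$ with $p_0\nmid q$ such that the following holds for all integers $l\ge1$ and $a,b\ge0$ with $q\mid a$ and $q\mid b$. The set of $n$ with $\lfloor\alpha n\rfloor,\lfloor\beta n\rfloor\ge1$ that satisfy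
\begin{equation}\label{eq:shift}
\lfloor\alpha(n+l)\rfloor=\lfloor\alpha n\rfloor+a,\qquad\lfloor\beta(n+l)\rfloor=\lfloor\beta n\rfloor+b
\end{equation}
and $V(n)\ne0$, where
\[
V(n)=v(\lfloor\alpha n\rfloor+a)-v(\lfloor\alpha n\rfloor)-v(\lfloor\beta n\rfloor+b)+v(\lfloor\beta n\rfloor),
\]
has upper density at most $3\kappa\varepsilon$.
\end{lemma}

\begin{proof}
Take $z\ge\max(z_0(\varepsilon),p_0)$ and an integer $K\ge2$ with $2^{2-K}\le\varepsilon$, and let $q$ be the product of $p^K$ over the primes $p\le z$, $p\ne p_0$. Discard the $n$ with $|F_z(n)-C'|>4\varepsilon$ or $|F_z(n+l)-C'|>4\varepsilon$; by Proposition~\ref{prop:trunc} they have upper density at most $2\kappa\varepsilon$. Discard also the $n$ for which $p^K$ divides $\lfloor\alpha n\rfloor$ or $\lfloor\beta n\rfloor$ for some $p\le z$, $p\ne p_0$; by \eqref{eq:mult} they have upper density at most $\kappa\sum_pp^{-K}$, and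
\[
\sum_pp^{-K}\le2^{-K}+\int_2^\infty u^{-K}\,du\le3\cdot2^{-K}\le\varepsilon .
\]
Let $n$ be a remaining integer that satisfies \eqref{eq:shift}. For $p\le z$, $p\ne p_0$, we have $v_p(\lfloor\alpha n\rfloor)<K\le v_p(a)$, so $v_p(\lfloor\alpha n\rfloor+a)=v_p(\lfloor\alpha n\rfloor)$, and in the same way $v_p(\lfloor\beta n\rfloor+b)=v_p(\lfloor\beta n\rfloor)$. Therefore $F_z(n+l)-F_z(n)=h(p_0)V(n)$, and $|h(p_0)V(n)|\le8\varepsilon<|h(p_0)|$. As $V(n)$ is an integer, $V(n)=0$.
\end{proof}

Interchanging $\alpha$ and $\beta$ keeps $\lambda$, $h$ and $\kappa$ and changes the signs of $C$, $C'$ and $F_z$. So Lemma~\ref{lem:shift} also holds with the roles reversed, and we may interchange $\alpha$ and $\beta$ below.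

\section{The irrational case}\label{sec:irr}

Two things are needed to repeat the argument of Section~\ref{sec:model}: a shift with $p_0\nmid a$, and a set of positive density on which $\lfloor\alpha n\rfloor$ is more divisible by $p_0$ than $\lfloor\beta n\rfloor$. Both concern only $\alpha$, $\beta$ and $p_0$, and both use irrationality.

To find the shift we record $\alpha l$ and $\beta l$ modulo $p_0$ instead of modulo $1$. The pair $(\alpha l,\beta l)$ is close to a pair of integers $(a',b')$ exactly when $l\cdot(\alpha/p_0,\beta/p_0)$ is close to the point $(a'/p_0,b'/p_0)$ of $\mathbb T^2$, and this point is nonzero exactly when $p_0$ does not divide both $a'$ and $b'$.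

\begin{lemma}\label{lem:torsion}
Let at least one of $\alpha,\beta$ be irrational and let $p_0$ be a prime. After interchanging $\alpha$ and $\beta$ if necessary, $\alpha$ is irrational and for every $\tau>0$ there are integers $l'\ge1$, $a'$, $b'$ with
\[
|\alpha l'-a'|<\tau,\qquad|\beta l'-b'|<\tau,\qquad p_0\nmid a'.
\]
\end{lemma}

\begin{proof}
Let $\Gamma$ be the closure in $\mathbb T^2$ of the group generated by $x_0=(\alpha/p_0,\beta/p_0)$. It is infinite because a coordinate of $x_0$ is irrational. Its identity component $\Gamma^0$ contains a point $y=(i/p_0,j/p_0)$ with $0\le i,j<p_0$ not both $0$: take $(1/p_0,0)$ if $\Gamma^0=\mathbb T^2$, and $(u/p_0,u'/p_0)$ if $\Gamma^0$ is the circle given by coprime $u,u'$. Interchange $\alpha$ and $\beta$ if necessary so that $i\ne0$. Then $\alpha$ is irrational. Indeed, if $\alpha$ were rational, the projection of $\Gamma$ to the first coordinate would be finite, so the projection of the connected set $\Gamma^0$ would be $\{0\}$ and $i=0$.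

The positive multiples of $x_0$ are dense in $\Gamma$: given $m\in\mathbb Z$ and $\eta>0$, Lemma~\ref{lem:bohr} provides $r>|m|$ with $rx_0$ within $\eta$ of $0$ in each coordinate, and then $(m+r)x_0$ is within $\eta$ of $mx_0$. So there is $l'\ge1$ with $\|(\alpha l'-i)/p_0\|<\tau/p_0$ and $\|(\beta l'-j)/p_0\|<\tau/p_0$. Multiplying by $p_0$ gives integers $a'\equiv i$ and $b'\equiv j\pmod{p_0}$ as required.
\end{proof}

For the second ingredient we cannot compute a density as in Section~\ref{sec:model}, because $\alpha$ and $\beta$ may be linearly related. Instead we find one suitable integer and spread it by translations.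

\begin{lemma}\label{lem:bad}
Let $\alpha>0$ be irrational, let $\beta>0$ with $\beta\ne\alpha$, and let $p_0$ be a prime. There is $M\ge1$ such that
\[
\mathcal E_M=\{n\ge1:\ p_0^M\mid\lfloor\alpha n\rfloor,\ p_0^M\nmid\lfloor\beta n\rfloor\}
\]
has positive lower density.
\end{lemma}

\begin{proof}
Write $Q=p_0^M$.

\emph{One element suffices.} Let $j\in\mathcal E_M$. Let $\eta_0$ be admissible in Lemma~\ref{lem:floor} for $b=1$, this $j$, and both $\gamma=\alpha$ and $\gamma=\beta$. If $\|\alpha r/Q\|$ and $\|\beta r/Q\|$ are less than $\eta_0/Q$, then $|\alpha r-Qw|<\eta_0$ and $|\beta r-Qw'|<\eta_0$ for some integers $w,w'$, so $\lfloor\alpha(r+j)\rfloor=Qw+\lfloor\alpha j\rfloor$ and $\lfloor\beta(r+j)\rfloor=Qw'+\lfloor\beta j\rfloor$. Hence $r+j\in\mathcal E_M$. These $r$ form a syndetic set by Lemma~\ref{lem:bohr}, so $\mathcal E_M$ has positive lower density.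

\emph{Some $\mathcal E_M$ is nonempty.} Suppose that, for all $M,j\ge1$,
\begin{equation}\label{eq:impl}
Q\mid\lfloor\alpha j\rfloor\ \Longrightarrow\ Q\mid\lfloor\beta j\rfloor .
\end{equation}
For any $q\in\mathbb N$, writing $\alpha j=q\lfloor\alpha j/q\rfloor+q\{\alpha j/q\}$ shows that $q\mid\lfloor\alpha j\rfloor$ if and only if $\{\alpha j/q\}<1/q$. As $\alpha$ is irrational,
\begin{equation}\label{eq:dens}
\{j:q\mid\lfloor\alpha j\rfloor\}\ \text{ has density }1/q .
\end{equation}
If $\lfloor\alpha j\rfloor=kQ$, then $\lfloor\beta j\rfloor=k'Q$ with $k'\in\mathbb Z$ by \eqref{eq:impl}, and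
\[
Q|k\beta-k'\alpha|=\big|\beta\lfloor\alpha j\rfloor-\alpha\lfloor\beta j\rfloor\big|=\big|\alpha\{\beta j\}-\beta\{\alpha j\}\big|<\max(\alpha,\beta).
\]
Dividing by $Q\alpha$,
\begin{equation}\label{eq:approx}
\|k\beta/\alpha\|<\rho/Q,\qquad\rho=\max(1,\beta/\alpha).
\end{equation}
For large $Q$ this is a severe restriction on $k$, whereas by \eqref{eq:dens} a positive proportion of all $k$, independent of $Q$, must occur.

Suppose first that $\beta/\alpha$ is irrational, and let $Q>2\rho$. By \eqref{eq:dens}, there are $(1+o(1))N/Q$ integers $j\le N$ with $Q\mid\lfloor\alpha j\rfloor$. Each gives a $k$ with $0\le k\le\alpha N/Q$ that satisfies \eqref{eq:approx}, and by equidistribution of $k\beta/\alpha$ the number of such $k$ is $(1+o(1))(2\rho/Q)(\alpha N/Q)$. By \eqref{eq:mult},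
\[
\frac NQ(1+o(1))\le\Big(\frac1\alpha+1\Big)\frac{2\rho}Q\cdot\frac{\alpha N}Q(1+o(1))\qquad(N\to\infty).
\]
Thus $Q\le2\rho(1+\alpha)$, which is false for large $M$.

Suppose now that $\beta/\alpha=c/e$ in lowest terms, and let $Q>\rho e$. Then \eqref{eq:approx} gives $\|kc/e\|<1/e$, so $e\mid kc$ and $e\mid k$. Hence $Q\mid\lfloor\alpha j\rfloor$ implies $eQ\mid\lfloor\alpha j\rfloor$, and \eqref{eq:dens} gives $1/Q\le1/(eQ)$, so $e=1$. Thus $\beta=c\alpha$ with an integer $c$, and $c\ge2$ because $\beta\neq\alpha$. By equidistribution there is $j$ with $\{\alpha j/Q\}\in[\frac1{cQ},\frac2{cQ})$. Then $\alpha j=Qw+\phi$ with $w\in\mathbb Z$ and $\phi\in[\frac1c,\frac2c)\subset[0,1)$. So $\lfloor\alpha j\rfloor=Qw$, while $\lfloor\beta j\rfloor=cQw+\lfloor c\phi\rfloor=cQw+1$ is not divisible by $Q$. This contradicts \eqref{eq:impl}.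
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:irr}]
The converse was observed in Section~\ref{sec:intro}. Assume \eqref{eq:H}. The numbers $\alpha,\beta$ are not both integers, so Sections~\ref{sec:forms}--\ref{sec:shift} apply and give $f=\lambda\log+h$. Suppose that $h(p_0)\ne0$ for some prime $p_0$, and write $v=v_{p_0}$. Interchange $\alpha$ and $\beta$ if necessary so that the conclusion of Lemma~\ref{lem:torsion} holds. Then $\alpha$ is irrational, and Lemma~\ref{lem:bad} gives $M$ such that $\mathcal E_M$ has lower density $\delta>0$. Choose $\varepsilon$ with $0<\varepsilon<\min(1,|h(p_0)|/8)$ and $(3\kappa+2)\varepsilon<\delta$, and let $q$ be given by Lemma~\ref{lem:shift}.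

Let $0<\tau\le\varepsilon$, with $\tau$ less than the reciprocal of the denominator of $\beta$ if $\beta$ is rational. Apply Lemma~\ref{lem:torsion} with $\tau/q$ in place of $\tau$, and put $l=ql'$, $a=qa'$, $b=qb'$. Then $|\alpha l-a|<\tau$ and $|\beta l-b|<\tau$; $a,b\ge0$ because $\alpha l,\beta l>0$ and $\tau<1$; $q$ divides $a$ and $b$; and $p_0\nmid a$ because $p_0\nmid q$ and $p_0\nmid a'$.

We check \eqref{eq:shift}. With $\sigma=\alpha l-a$ we have $\lfloor\alpha(n+l)\rfloor=\lfloor\alpha n\rfloor+a+\lfloor\{\alpha n\}+\sigma\rfloor$, and the last term vanishes unless $\{\alpha n\}$ lies in $[1-\sigma,1)$ for $\sigma>0$, or in $[0,-\sigma)$ for $\sigma<0$. By equidistribution the exceptional $n$ have density $|\sigma|<\varepsilon$. The same argument applies to $\beta$ if it is irrational. If $\beta$ is rational, then $\beta l=b$ by the choice of $\tau$, and the second equation in \eqref{eq:shift} holds for all $n$. So \eqref{eq:shift} fails on a set of upper density at most $2\varepsilon$.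

By Lemma~\ref{lem:shift}, $V(n)=0$ outside a set of upper density at most $(3\kappa+2)\varepsilon<\delta$. Hence there is $n\in\mathcal E_M$ with $\lfloor\alpha n\rfloor,\lfloor\beta n\rfloor\ge1$ and $V(n)=0$. Since $p_0\mid\lfloor\alpha n\rfloor$ and $p_0\nmid a$, we have $v(\lfloor\alpha n\rfloor+a)=0$, and $V(n)=0$ becomes
\[
v(\lfloor\beta n\rfloor)=v(\lfloor\alpha n\rfloor)+v(\lfloor\beta n\rfloor+b)\ge M .
\]
This contradicts $n\in\mathcal E_M$. So $h$ vanishes at every prime, $f=\lambda\log$, and \eqref{eq:Hh} gives $C'=0$, that is, $C=\lambda\log(\alpha/\beta)$.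
\end{proof}

\section{The rational case}\label{sec:rat}

When $\alpha=a/d$ and $\beta=b/d$, the shifts by multiples of $d$ are exact, but they add multiples of $a$ and $b$, which may be divisible by $p_0$. The shift still detects $p_0$ if, on some class $s\in E$, the exponent of $p_0$ in $\lfloor\alpha n\rfloor$ can be made much larger than $v_{p_0}(a)$, or the same holds for $\beta$ and $b$. This is the condition $p_0\notin S$.

\begin{proof}[Proof of Theorem~\ref{thm:rat}]
Part (a) follows from $f(\alpha n)-f(\beta n)=f(\alpha)-f(\beta)$. For (b), write $n=dm+s$ with $0\le s<d$. Then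
\begin{equation}\label{eq:rat}
\lfloor\alpha n\rfloor=am+\lfloor\alpha s\rfloor,\qquad\lfloor\beta n\rfloor=bm+\lfloor\beta s\rfloor,\qquad b\lfloor\alpha n\rfloor-a\lfloor\beta n\rfloor=\Delta_s,
\end{equation}
where $\Delta_s=b\lfloor\alpha s\rfloor-a\lfloor\beta s\rfloor$ is nonzero exactly when $s\in E$. If $E$ were empty, then $\lfloor\beta n\rfloor=(b/a)\lfloor\alpha n\rfloor$ for all $n$, so $\lfloor\alpha j_1\rfloor\lfloor\beta j_2\rfloor=\lfloor\alpha j_2\rfloor\lfloor\beta j_1\rfloor$ for all $j_1,j_2$, contrary to Lemma~\ref{lem:j}. So $E\ne\emptyset$, and every $p\in S$ has $v_p(a),v_p(b)\ge1$. Hence $S$ is a finite set of primes dividing $\gcd(a,b)$.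

\emph{Functions supported on $S$.} Let $h$ be completely additive with $h(p)=0$ for $p\notin S$, and let $n=dm+s$ be so large that $\lfloor\alpha n\rfloor,\lfloor\beta n\rfloor\ge1$. If $s\notin E$, which includes $s=0$, then $b\lfloor\alpha n\rfloor=a\lfloor\beta n\rfloor$, so
\begin{equation}\label{eq:offE}
h(\lfloor\alpha n\rfloor)-h(\lfloor\beta n\rfloor)=h(a)-h(b).
\end{equation}
If $s\in E$ and $S\ne\emptyset$, then $\lfloor\alpha s\rfloor,\lfloor\beta s\rfloor\ge1$, because their $p$-adic valuations are finite for $p\in S$. For $p\in S$ we have $v_p(\lfloor\alpha s\rfloor)<v_p(a)\le v_p(am)$, so $v_p(\lfloor\alpha n\rfloor)=v_p(\lfloor\alpha s\rfloor)$ by \eqref{eq:rat}, and in the same way $v_p(\lfloor\beta n\rfloor)=v_p(\lfloor\beta s\rfloor)$. Thus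
\begin{equation}\label{eq:onE}
h(\lfloor\alpha n\rfloor)-h(\lfloor\beta n\rfloor)=h(\lfloor\alpha s\rfloor)-h(\lfloor\beta s\rfloor).
\end{equation}

\emph{Sufficiency.} Let $f=\lambda\log+h$ with $h$ as in the theorem. If $S=\emptyset$, then $h=0$. Otherwise \eqref{eq:offE}, \eqref{eq:onE} and \eqref{eq:lin} show that $h(\lfloor\alpha n\rfloor)-h(\lfloor\beta n\rfloor)=h(a)-h(b)$ for all large $n$. In both cases \eqref{eq:H} holds with $\mathcal D=\mathbb N$, and the limit is $C=\lambda\log(\alpha/\beta)+h(a)-h(b)$.

\emph{Necessity.} Assume \eqref{eq:H}. Since $d\ge2$ and $\gcd(a,b,d)=1$, the numbers $\alpha,\beta$ are not both integers, so Sections~\ref{sec:forms}--\ref{sec:shift} give $\lambda$, $h$ and $C'$. Let $p_0\notin S$, suppose that $h(p_0)\ne0$, and write $v=v_{p_0}$. The sets $E$ and $S$ are symmetric in $\alpha$ and $\beta$, so we may assume that some $s\in E$ has $v(\lfloor\alpha s\rfloor)\ge k:=v(a)$. Write $a=p_0^ka'$ and $\lfloor\alpha s\rfloor=p_0^kA'$ with $p_0\nmid a'$ and $A'\in\mathbb Z$. As $\Delta_s\ne0$, we can fix an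 integer $M\ge1$ with $M>v(\Delta_s)$. Let
\[
\mathcal E=\{n=dm+s:\ p_0^M\mid a'm+A'\}.
\]
Since $p_0\nmid a'$, the condition selects one residue class of $m$ modulo $p_0^M$, so $\mathcal E$ has density $1/(dp_0^M)$. Choose $\varepsilon$ with $0<\varepsilon<\min(1,|h(p_0)|/8)$ and $3\kappa\varepsilon<1/(dp_0^M)$, and let $q$ be given by Lemma~\ref{lem:shift}. The shift $l=dq$ satisfies \eqref{eq:shift} for all $n$, with $aq$ and $bq$ in place of $a$ and $b$. By Lemma~\ref{lem:shift} there is $n=dm+s\in\mathcal E$ with $\lfloor\alpha n\rfloor,\lfloor\beta n\rfloor\ge1$ and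
\[
v(\lfloor\alpha n\rfloor+aq)-v(\lfloor\alpha n\rfloor)-v(\lfloor\beta n\rfloor+bq)+v(\lfloor\beta n\rfloor)=0 .
\]
Here $\lfloor\alpha n\rfloor=p_0^k(a'm+A')$, so $v(\lfloor\alpha n\rfloor)\ge k+M$, while $v(\lfloor\alpha n\rfloor+aq)=k+v(a'm+A'+a'q)=k$ because $p_0\mid a'm+A'$ and $p_0\nmid a'q$. Therefore
\[
v(\lfloor\beta n\rfloor)=v(\lfloor\alpha n\rfloor)-k+v(\lfloor\beta n\rfloor+bq)\ge M .
\]
So $p_0^M$ divides both $\lfloor\alpha n\rfloor$ and $\lfloor\beta n\rfloor$, and by \eqref{eq:rat} it divides $\Delta_s$, contrary to the choice of $M$. Hence $h(p)=0$ for all $p\notin S$.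

The set $\mathcal D$ has density $1$, so it contains infinitely many elements of each residue class modulo $d$. On the class $s=0$, \eqref{eq:Hh} and \eqref{eq:offE} give $C'=h(a)-h(b)$. If $S\ne\emptyset$ and $s\in E$, then \eqref{eq:Hh} and \eqref{eq:onE} give $h(\lfloor\alpha s\rfloor)-h(\lfloor\beta s\rfloor)=C'$, which is \eqref{eq:lin}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Richert}
Richert, Math. Ann. \textbf{169} (1967).

\bibitem{Tao}
T. Tao, \emph{The logarithmically averaged Chowla and Elliott conjectures for two-point correlations}, Forum Math. Pi \textbf{4} (2016), e8.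

\bibitem{UP}
\emph{Unsolved Problems Section}, \texttt{http://ac.inf.elte.hu/Vol\_044\_2015/233\_44.pdf}.

\end{thebibliography}
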